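# A compact threefold on which Monge–Ampère masses are unbounded

## 1. A quotient of $\mathbb H\times\mathbb C^2$ built from a Pisot unit

Everything in these notes happens on one compact threefold with one explicit metric. We build it first.

**The number.** Let $\lambda>1$ be a Pisot unit of degree $5$ whose other conjugates are non-real. That is, the minimal polynomial $p\in\mathbb Z[x]$ of $\lambda$ has degree $5$, $p(0)=\pm1$, and its roots are $\lambda,\mu_1,\bar\mu_1,\mu_2,\bar\mu_2$ with $\mu_j\notin\mathbb R$ and $|\mu_j|<1$. The product of the roots is $\pm1$ and is positive, so $\lambda|\mu_1|^2|\mu_2|^2=1$. Define $\beta_j>0$ by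
$$|\mu_j|^2=\lambda^{-\beta_j},\qquad\text{so that}\qquad \beta_1+\beta_2=1. \tag{1}$$

**Such $\lambda$ exist.** Take $p(x)=x^5-x^4-x^3-x^2-x-1$ and $q(x)=(x-1)p(x)=x^6-2x^5+1$.

First, the real roots. We have $q'(x)=2x^4(3x-5)$, $q(0)=1$, $q(1)=0$, $q(2)=1$. So $q$ decreases on $(0,5/3)$ and increases afterwards; its positive zeros are $1$ and one number $\lambda\in(5/3,2)$, both simple, and $q<0$ on $(1,\lambda)$. For $y>0$, $q(-y)=y^6+2y^5+1>0$. Since $p(1)=-4\ne0$, the only real root of $p$ is $\lambda$.

Next, the other roots. Let $s\in(1,\lambda)$ and $|x|=s$. Since $q(s)<0$, $|2x^5|=2s^5>s^6+1\ge|x^6+1|$. By Rouché, $q$ has $5$ zeros in $|x|<s$; letting $s\downarrow1$, it has $5$ zeros in $|x|\le1$. If $|x|=1$ and $q(x)=0$, then $|x^6+1|=|2x^5|=2$, which forces $x^6=1$, then $2x^5=2$, so $x^5=1$ and $x=1$. As $1$ is a simple zero of $q$, the four other roots of $p$ lie in $|x|<1$. They are nonzero because $p(0)=-1$, and non-real by the first part.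

Finally, irreducibility. If $p$ were reducible over $\mathbb Q$, then by Gauss's lemma it would be a product of two nonconstant monic integral polynomials. One of them does not vanish at $\lambda$; its constant term is, up to sign, a product of roots of modulus in $(0,1)$, so it is a nonzero integer of modulus $<1$, which is impossible. So $p$ is the minimal polynomial of $\lambda$, and its roots are distinct.

**The two exponents differ.** Suppose $\beta_1=\beta_2$. Then $|\mu_1|=|\mu_2|=\lambda^{-1/4}$, and $\lambda\mu_1^2\bar\mu_1^2=\lambda|\mu_1|^4=1$. Since $p$ is irreducible, the splitting field has an automorphism with $\lambda\mapsto\mu_1$. Applied to this relation it gives $\mu_1x^2y^2=1$, where $x\ne y$ are roots of $p$ different from $\mu_1$. Take moduli. If one of $x,y$ is $\lambda$, the left side has modulus $\lambda^{-1/4}\lambda^{2}\lambda^{-1/2}=\lambda^{5/4}$; otherwise it has modulus $\lambda^{-1/4}\lambda^{-1/2}\lambda^{-1/2}=\lambda^{-5/4}$. Neither equals $1$. So $\beta_1\neq\beta_2$, and we number the roots so that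
$$\beta:=\beta_2<\tfrac12<\beta_1<1 .$$
This strict inequality $\beta<\frac12$ will decide the problem at the very end.

**The group and the quotient.** Let $\mathbb H=\{w=u+iv:v>0\}$ and $\tilde X=\mathbb H\times\mathbb C^2\ni(w,z_1,z_2)$. Let $\sigma_0,\sigma_1,\sigma_2$ be the embeddings of $\mathbb Q(\lambda)$ sending $\lambda$ to $\lambda,\mu_1,\mu_2$, and let $O=\mathbb Z[\lambda]$. For $k\in\mathbb Z$, $a\in O$ put
$$\gamma_{k,a}(w,z_1,z_2)=(\lambda^kw+\sigma_0(a),\ \mu_1^kz_1+\sigma_1(a),\ \mu_2^kz_2+\sigma_2(a)).$$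
Since $p(0)=\pm1$, $\lambda$ is invertible in $O$, so $\lambda O=O$; and $\gamma_{k,a}\gamma_{l,b}=\gamma_{k+l,\,a+\lambda^kb}$. So these maps form a group $\Gamma$. Set $X=\tilde X/\Gamma$.

To see that $X$ is a compact complex manifold, we first note that $\Lambda=\{(\sigma_0,\sigma_1,\sigma_2)(a):a\in O\}$ is a lattice in $\mathbb R\times\mathbb C^2\cong\mathbb R^5$. Indeed $O$ has $\mathbb Z$-basis $1,\lambda,\dots,\lambda^4$. If $r_0,\dots,r_4$ are real and $\sum_k r_k\sigma_j(\lambda^k)=0$ for $j=0,1,2$, then the real polynomial $\sum r_kx^k$ vanishes at $\lambda,\mu_1,\mu_2$ and, by conjugation, at $\bar\mu_1,\bar\mu_2$. It has degree at most $4$ and five distinct zeros, so all $r_k=0$.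

* The action is free: a fixed point of $\gamma_{k,a}$ gives $\lambda^kv=v$, so $k=0$; then $\sigma_0(a)=0$, so $a=0$.
* It is properly discontinuous: if $L$ is compact and $\gamma_{k,a}L\cap L\neq\emptyset$, then $\lambda^k$ is bounded above and below, so $k$ lies in a finite set. Then $(\sigma_0,\sigma_1,\sigma_2)(a)$ is bounded, so $a$ lies in a finite set.
* It is cocompact: some $\gamma_{k,0}$ moves a given point to $1\le v\le\lambda$, and then some $\gamma_{0,a}$ moves $(u,z_1,z_2)$ to a compact fundamental cell of $\Lambda$.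

**The metric.** We use $dd^c=\frac i\pi\partial\bar\partial$. Put $\alpha_0=\frac i\pi dw\wedge d\bar w$, $\alpha_j=\frac i\pi dz_j\wedge d\bar z_j$ for $j=1,2$, and
$$\omega=v^{-2}\alpha_0+v^{\beta_1}\alpha_1+v^{\beta_2}\alpha_2 . \tag{2}$$
Under $\gamma_{k,a}$, $v\mapsto\lambda^kv$, $\alpha_0\mapsto\lambda^{2k}\alpha_0$ and $\alpha_j\mapsto|\mu_j|^{2k}\alpha_j=\lambda^{-k\beta_j}\alpha_j$. So $\omega$ is $\Gamma$-invariant and descends to a Hermitian metric on $X$, also called $\omega$.

For a function of $v$ alone, $v=\frac{w-\bar w}{2i}$ gives $dd^cf(v)=\frac14f''(v)\alpha_0$. Therefore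
$$\Theta:=-dd^c\omega=\kappa_1v^{\beta_1-2}\alpha_0\wedge\alpha_1+\kappa_2v^{\beta_2-2}\alpha_0\wedge\alpha_2,\qquad \kappa_j=\tfrac14\beta_j(1-\beta_j)>0. \tag{3}$$
The coefficients of $\Theta$ depend only on $v$ and $\Theta$ contains the factor $\alpha_0$, so $d\Theta=d^c\Theta=0$. Moreover
$$\omega^2=2\big(v^{\beta_1-2}\alpha_0\wedge\alpha_1+v^{\beta_2-2}\alpha_0\wedge\alpha_2+v\,\alpha_1\wedge\alpha_2\big),$$
where $\beta_1+\beta_2=1$ was used. The first two terms are killed by $dd^c$ because of $\alpha_0$, the third because $dd^cv=0$. So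
$$dd^c\omega^2=0 . \tag{4}$$

The pair $(X,\omega)$ serves to answer the following question: can the total Monge–Ampère mass $\int_X(\omega+dd^c\varphi)^n$, over all bounded $\omega$-plurisubharmonic $\varphi$, be unbounded, or have infimum $0$?

## 2. $\omega$-plurisubharmonic functions and the extremal masses $v_\pm$

Let $X$ be any compact complex manifold of dimension $n$ and $\omega_X$ a Hermitian metric, i.e. a smooth positive definite $(1,1)$-form, not necessarily closed.

**Definition ($\omega_X$-psh functions).** $\mathrm{PSH}(X,\omega_X)$ is the set of upper semicontinuous $\varphi:X\to[-\infty,+\infty)$, not identically $-\infty$, that are locally the sum of a plurisubharmonic and a smooth function and satisfy $\omega_X+dd^c\varphi\ge0$ as currents.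

For example, if $f$ is smooth on $X$, then $\delta f\in\mathrm{PSH}(X,\omega_X)$ for all small $\delta>0$, because $\omega_X$ is positive definite and $X$ is compact. The same definition is used on noncompact manifolds such as $\tilde X$.

A continuous $f$ with $\omega_X+dd^cf\ge0$ as currents is $\omega_X$-psh. Indeed, locally choose a smooth $g$ with $dd^cg\ge\omega_X$ (for instance a large multiple of $|z|^2$ in coordinates). Then $dd^c(f+g)\ge0$. The mollifications of $f+g$ are smooth with $dd^c\geq0$, hence psh, and they converge locally uniformly to $f+g$, which is therefore psh.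

**Textbook facts (Bedford–Taylor).** For locally bounded psh $u_1,\dots,u_k$ one defines inductively $dd^cu_1\wedge\dots\wedge dd^cu_k=dd^c(u_1\,dd^cu_2\wedge\dots\wedge dd^cu_k)$. The result is a closed positive current with measure coefficients, symmetric and multilinear in the $u_i$. If smooth psh $u_i^\epsilon$ decrease to $u_i$, then $dd^cu_1^\epsilon\wedge\dots\wedge dd^cu_k^\epsilon$ converges weakly to $dd^cu_1\wedge\dots\wedge dd^cu_k$, and $u_1^\epsilon dd^cu_2^\epsilon\wedge\dots\wedge dd^cu^\epsilon_k$ converges weakly to $u_1dd^cu_2\wedge\dots\wedge dd^cu_k$. Mollifications by radial kernels decrease in this way.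

As an example, in one variable $dd^cf=\frac1{2\pi}\Delta f\,dx\,dy$, so $dd^c\max(\log|z|,0)$ is the uniform probability measure $\tau$ on the unit circle. In $\mathbb C^2$, for $u=\max(\log|z_1|,0)+\max(\log|z_2|,0)$, multilinearity gives $(dd^cu)^2=2\,\tau(z_1)\otimes\tau(z_2)$.

For a bounded $\omega_X$-psh $\varphi$, write locally $\varphi=u-g$ with $g$ smooth, $dd^cg\ge\omega_X$, and $u$ bounded psh, and put
$$(dd^c\varphi)^k=\sum_j\tbinom kj(dd^cu)^j\wedge(-dd^cg)^{k-j},\qquad(\omega_X+dd^c\varphi)^n=\sum_k\tbinom nk\omega_X^{n-k}\wedge(dd^c\varphi)^k .$$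
This is the Bedford–Taylor definition. It does not depend on $g$: replacing $g$ by $g+s$ with $s$ smooth replaces $u$ by $u+s$, and the two expressions agree for mollified $u$ up to terms that vanish in the limit. Mixed products are defined likewise. The measure $(\omega_X+dd^c\varphi)^n$ is positive.

We shall need that, globally,
$$(dd^c\varphi)^k=dd^c\big(\varphi\,(dd^c\varphi)^{k-1}\big). \tag{5}$$
To check it locally, expand $\varphi(dd^c\varphi)^{k-1}=\sum_j\binom{k-1}j(u-g)(dd^cu)^j\wedge(-dd^cg)^{k-1-j}$. Since all currents $(dd^cu)^j$ and $(dd^cg)^i$ are closed, $dd^c$ of the $j$th summand is $\binom{k-1}j(dd^cu-dd^cg)\wedge(dd^cu)^j\wedge(-dd^cg)^{k-1-j}$. Pascal's rule turns the sum into $(dd^c\varphi)^k$.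

**Definition (extremal masses).**
$$v_-(\omega_X)=\inf_\varphi\int_X(\omega_X+dd^c\varphi)^n,\qquad v_+(\omega_X)=\sup_\varphi\int_X(\omega_X+dd^c\varphi)^n,$$
both over $\varphi\in\mathrm{PSH}(X,\omega_X)\cap L^\infty(X)$.

The following known facts may be used. The conditions $v_-(\omega_X)>0$ and $v_+(\omega_X)<+\infty$ are each independent of the choice of the Hermitian metric; both are bimeromorphically invariant; both hold if $X$ is in the Fujiki class $\mathcal C$ (bimeromorphic to a compact Kähler manifold); and $v_+(\omega_X)<+\infty$ whenever $n\le2$. The question, from "Théorie du pluripotentiel et géométrie complexe" (http://hoangchinh-lu.perso.math.cnrs.fr/HDR_Lu.pdf), is whether there is a compact Hermitian manifold with $v_-(\omega_X)=0$ or $v_+(\omega_X)=+\infty$. The answer is yes.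

**Theorem A.** Let $X$ and $\omega$ be as in Section 1. Then $X$ is a compact complex threefold, $\omega$ descends to a Hermitian metric on $X$, and $v_+(\omega)=+\infty$.

**Theorem B.** (i) For every $n\ge3$ there is a compact complex manifold of dimension $n$ with $v_+=+\infty$; for $n\le2$ there is none.

(ii) For $X$ as above, $v_-(\omega)=\int_X\omega^3>0$.

(iii) With $\beta=\min(\beta_1,\beta_2)\in(0,\frac12)$ and $V(M)=\sup\{\int_X(\omega+dd^c\varphi)^3:\varphi\in\mathrm{PSH}(X,\omega),\ -M\le\varphi\le0\}$, there is a constant $C$ with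
$$C^{-1}\frac{M^{1/2-\beta}}{(\log M)^3}\le V(M)\le C(1+M)\qquad(M\ge200).$$

The question is a disjunction, and Theorem A settles it. No claim is made on whether $v_-=0$ can occur. The first two assertions of Theorem A were proved in Section 1.

## 3. Curves, Kähler metrics, surfaces, and a two-dimensional sibling of $X$

For $n=1$, Stokes gives $\int_X(\omega_X+dd^c\varphi)=\int_X\omega_X$, so $v_-=v_+$.

If $\omega_X$ is Kähler, i.e. closed, expand the power. By (5), every term with $k\ge1$ is $\int\omega_X^{n-k}\wedge dd^c(\varphi(dd^c\varphi)^{k-1})=0$. So the mass is constantly $\int_X\omega_X^n$.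

For $n=2$, by (5) the term $\int(dd^c\varphi)^2$ vanishes, so
$$\int_X(\omega_X+dd^c\varphi)^2=\int_X\omega_X^2+2\int_X\varphi\,dd^c\omega_X .$$
By Gauduchon's theorem, every compact complex manifold carries a Hermitian metric with $dd^c\omega_X^{n-1}=0$. For $n=2$ and this metric the mass is again constant, and by the quoted independence of the metric both conditions $v_->0$ and $v_+<+\infty$ hold for all metrics.

The construction of Section 1 has a smaller sibling on which this can be seen explicitly. Take $x^3-x-1$: it has no rational root and discriminant $4-27=-23<0$, so it is irreducible with one real root $\lambda\in(1,2)$ and a pair $\mu,\bar\mu$ with $\lambda|\mu|^2=1$. The same recipe gives a compact quotient of $\mathbb H\times\mathbb C$ with invariant metric $v^{-2}\alpha_0+v\,\alpha_1$. Now the exponent of $v$ is $1$, and $dd^cv=0$, so the metric is $dd^c$-closed and all masses are equal. In degree $5$ the exponent $1$ is split as $\beta_1+\beta_2$ with both parts strictly between $0$ and $1$. The functions $v^{\beta_j}$ are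 strictly concave, and this is why $\Theta=-dd^c\omega$ in (3) is nonzero and positive while (4) still holds.

## 4. The energy identity

In dimension three the expansion of the mass contains a term quadratic in $\varphi$. We compute it on $X$ and on $\tilde X$. For a bounded $\omega$-psh $\varphi$ put
$$d\varphi\wedge d^c\varphi:=\tfrac12dd^c\varphi^2-\varphi\,dd^c\varphi ,$$
which for smooth $\varphi$ is $\frac i\pi\partial\varphi\wedge\bar\partial\varphi$.

Positivity against $\Theta$ can be read off in coordinates. If $S=\frac i\pi\sum S_{j\bar k}dz_j\wedge d\bar z_k$ (with $z_0=w$) is a positive $(1,1)$-current, its diagonal coefficients are positive measures, and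
$$S\wedge\Theta=\big(\kappa_1v^{\beta_1-2}S_{2\bar2}+\kappa_2v^{\beta_2-2}S_{1\bar1}\big)\,\alpha_0\wedge\alpha_1\wedge\alpha_2\ \ge0 . \tag{6}$$

**Lemma 1.** Let $Y$ be $X$ or $\tilde X$, and let $\varphi$ be a bounded $\omega$-psh function on $Y$.

(a) $d\varphi\wedge d^c\varphi$ is a positive current. If $\varphi$ is locally Lipschitz, it is the form $\frac i\pi\partial\varphi\wedge\bar\partial\varphi$ with $L^\infty_{loc}$ coefficients.

(b) If $Y=X$, or if $Y=\tilde X$ and $\varphi$ has compact support, then
$$\int_Y\big[(\omega+dd^c\varphi)^3-\omega^3\big]=-3\int_Y\varphi\,dd^c\varphi\wedge\Theta=3\int_Yd\varphi\wedge d^c\varphi\wedge\Theta\ \ge0. \tag{7}$$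

(c) If $f_1,f_2,f_3$ are continuous $\omega$-psh functions on an open set and $T_i=\omega+dd^cf_i$, then $T_1\wedge T_2\wedge T_3$ is a positive measure.

**Proof of (a).** Locally $\varphi=u-g$. Let $u_\epsilon\downarrow u$ be mollifications and $\varphi_\epsilon=u_\epsilon-g$, so that $\frac i\pi\partial\varphi_\epsilon\wedge\bar\partial\varphi_\epsilon=\frac12dd^c\varphi_\epsilon^2-\varphi_\epsilon dd^c\varphi_\epsilon$. We pass to the limit on the right. The functions are uniformly bounded and converge in $L^1_{loc}$, so $\varphi_\epsilon^2\to\varphi^2$ in $L^1_{loc}$. In $\varphi_\epsilon dd^c\varphi_\epsilon=u_\epsilon dd^cu_\epsilon-u_\epsilon dd^cg-g\,dd^cu_\epsilon+g\,dd^cg$, the first term converges weakly to $u\,dd^cu$ by Bedford–Taylor, the second because $u_\epsilon\to u$ in $L^1_{loc}$, the third because $dd^cu_\epsilon\to dd^cu$ weakly. So the positive forms $\frac i\pi\partial\varphi_\epsilon\wedge\bar\partial\varphi_\epsilon$ converge weakly to $d\varphi\wedge d^c\varphi$, which is therefore positive. If $\varphi$ is locally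 Lipschitz, so is $u$; then $\varphi_\epsilon\to\varphi$ in $W^{1,2}_{loc}$, and the limit is $\frac i\pi\partial\varphi\wedge\bar\partial\varphi$.

**Proof of (b).** We expand the cube and integrate by parts term by term. All currents that occur have compact support, so by definition of distributional derivatives $dd^c$ may be moved onto smooth forms, and $\int dd^cS=0$. First, by (4), $\int\omega^2\wedge dd^c\varphi=\int\varphi\,dd^c\omega^2=0$. Second, by (5), $\int(dd^c\varphi)^3=0$. Third, again by (5),
$$\int\omega\wedge(dd^c\varphi)^2=\int\varphi\,dd^c\varphi\wedge dd^c\omega=-\int\varphi\,dd^c\varphi\wedge\Theta=\int d\varphi\wedge d^c\varphi\wedge\Theta-\tfrac12\int dd^c\varphi^2\wedge\Theta ,$$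
and the last integral vanishes since $d\Theta=d^c\Theta=0$. Multiply by $3$. Positivity follows from (a) and (6).

**Proof of (c).** In local coordinates, convolve coefficientwise with a radial kernel $\eta_\epsilon$. The form $T_i*\eta_\epsilon$ is smooth and $\ge0$, being an average of positive currents, so $\bigwedge_i(T_i*\eta_\epsilon)\ge0$. Write $f_i=u_i-g$ with $u_i$ continuous psh and the same $g$, $dd^cg\ge\omega$. Then $T_i*\eta_\epsilon=\omega*\eta_\epsilon-dd^c(g*\eta_\epsilon)+dd^c(u_i*\eta_\epsilon)$. Here $\omega*\eta_\epsilon\to\omega$ and $g*\eta_\epsilon\to g$ in $C^\infty_{loc}$, while products of the $dd^c(u_i*\eta_\epsilon)$ converge weakly to the corresponding products of the $dd^cu_i$ (Bedford–Taylor). Expanding, $\bigwedge_i(T_i*\eta_\epsilon)\to T_1\wedge T_2\wedge T_3$ weakly. $\square$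

On $X$ the problem $v_+(\omega)=+\infty$ is now the question whether the energy $\int d\varphi\wedge d^c\varphi\wedge\Theta$ can be arbitrarily large under the one-sided constraint $\omega+dd^c\varphi\ge0$. The other half of the question disappears on this $X$: by (7) no mass is below $\int_X\omega^3$.

## 5. Truncated logarithms, and why cutting them off fails

By (6), the energy density of a Lipschitz function is $\kappa_1v^{\beta_1-2}|\varphi_{z_2}|^2+\kappa_2v^{\beta_2-2}|\varphi_{z_1}|^2$. It does not see $\varphi_w$ at all: functions of $w$ alone have energy $0$. We need large derivatives in $z_1$ or $z_2$.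

The standard source of energy under a one-sided bound on $dd^c$ is a truncated logarithmic pole. For $c,M>0$ let
$$r(z_2)=\max\Big(0,\ \min\big(M,\ c\log\tfrac{c}{|z_2|^2}\big)\Big).$$
Between the radii $|z_2|^2=ce^{-M/c}$ and $|z_2|^2=c$ we have $|\partial_{z_2}r|=c/|z_2|$. In the variable $t=\log(|z_2|^2/c)$, area satisfies $dA/|z_2|^2=\pi\,dt$ after integrating out the angle, so
$$\int_{\mathbb C}|\partial_{z_2}r|^2dA=c^2\cdot\pi\cdot\frac Mc=\pi cM .$$
The energy grows linearly in the height $M$. Truncating at height $M$ costs nothing for an upper bound on $dd^cr$, since it is a minimum with a constant. The outer corner at $|z_2|^2=c$ must be rounded. Since $r$ has slope $c$ in $t$ and the corner sits at radius $\sqrt c$, rounding over a range of $t$ of length $O(1)$ produces a Hessian of size $O(c/|z_2|^2)=O(1)$, for every $c$.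

The sensible next move is to localize in the remaining variables: choose a smooth $\chi(w,z_1)\ge0$, compactly supported and not identically $0$, put $\Psi=\chi r$, and use $\varphi=-\Psi$. This fails at a precise point. Near $\{z_2=0\}$ we have $\Psi=M\chi$, so $\omega-dd^c\Psi\ge0$ forces
$$M\,\chi_{w\bar w}\le v^{-2}.$$
Fix $z_1$ with $\chi(\cdot,z_1)\not\equiv0$. Then $\int\chi_{w\bar w}\,dA(w)=0$, and $\chi(\cdot,z_1)$ is not harmonic because it has compact support; so $\chi_{w\bar w}>0$ somewhere. Hence $M$ is bounded by a constant depending on $\chi$. Dividing $\Psi$ by $M$ to restore the constraint makes the energy of order $M^{-2}\cdot cM=c/M$, which tends to $0$. Letting the height stay bounded is no way out either: part (iii) of Theorem B bounds the mass by $C(1+M)$.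

The way past this has three parts.

First, the constraint on $dd^c\Psi$ is one-sided. A positive superharmonic function of $w\in\mathbb H$ may have any height. Such a function cannot have compact support, but it can tend to $0$ at the boundary and at infinity, and the part below a small level can be removed by a convex function $h$ at bounded cost. In $z_1$ an ordinary cutoff $\chi(z_1/R)$ is cheap if $R$ is large. (In $w$ this is not available: dilations of $\mathbb H$ are isometries of $v^{-2}|dw|^2$.)

Second, the tube function $\rho$ (the logarithm) and the localizing function $B$ are combined not by a product but by a concave function behaving like $\min(B,\rho)$. Concavity preserves upper bounds on $dd^c$ and produces no bad cross terms.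

Third, the support is now so large that it does not embed in $X$. One has to push $\Psi$ down by summing over $\Gamma$, and to control how often the translates overlap. The overlap is bounded by arithmetic: a nonzero element of $O$ has norm at least $1$ in absolute value, so if the tube is thin enough, two points of the support with the same $k$ cannot be related by $\Gamma$. The price is the thinness $c$ of the tube, and it must be compared with the gain.

Here is the comparison in advance. Over the region $|u|\le U$, $1\le v\le2$, $|z_1|\le R$, a tube of slope $c$ and height of order $M$ gives energy of order $cM\cdot UR^2$. We shall find that the overlap is controlled when $c\,R^2\,U\,M^{1/2+\beta}$ is a small constant. So the energy is of order $M^{1/2-\beta}$: the lengths $U,R$ cancel, and $\beta<\frac12$ is exactly what is needed.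

## 6. Folding a compactly supported function onto $X$

This lemma transfers energy from $\tilde X$ to $X$ and isolates the two things to be bounded: the multiplicity and the energy.

**Lemma 2.** Let $\Psi\ge0$ be a Lipschitz function with compact support $K\subset\tilde X$ and $\omega-dd^c\Psi\ge0$ as currents. Suppose $\#\{\gamma\in\Gamma:\gamma x\in K\}\le N$ for all $x\in\tilde X$, where $N\ge1$ is an integer. Then $\varphi:=-\frac1N\sum_\gamma\Psi\circ\gamma$ descends to a continuous function in $\mathrm{PSH}(X,\omega)$, and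
$$\int_X(\omega+dd^c\varphi)^3\ \ge\ \frac3{N^3}\int_{\tilde X}d\Psi\wedge d^c\Psi\wedge\Theta . \tag{8}$$

**Step 1: mass upstairs.** The purpose is to turn energy into mass on $K$. The function $-\Psi$ is continuous, $\omega$-psh and compactly supported. Let $\nu=(\omega-dd^c\Psi)^3$, a positive measure equal to $\omega^3$ off $K$. Lemma 1(b) for $-\Psi$ gives
$$\nu(K)=\int_K\omega^3+3\int_{\tilde X}d\Psi\wedge d^c\Psi\wedge\Theta\ \ge\ 3\int_{\tilde X}d\Psi\wedge d^c\Psi\wedge\Theta .$$

**Step 2: local form of $\varphi$.** The purpose is to write $\omega+dd^c\varphi$ as an average of at most $N$ positive currents. Fix $x_0\in\tilde X$ and a compact neighborhood $D_0$. Proper discontinuity for the compact set $D_0\cup K$ leaves finitely many $\gamma$ with $\gamma D_0\cap K\ne\emptyset$. Since $K$ is closed, we may shrink to a neighborhood $D$ such that $\gamma D\cap K\neq\emptyset$ only for those $\gamma$ with $\gamma x_0\in K$, say $\gamma_1,\dots,\gamma_m$, and $m\le N$. On $D$ only these terms contribute to the sum, so $\varphi$ is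 continuous. It is $\Gamma$-invariant by construction. Put $T_i=\omega-dd^c(\Psi\circ\gamma_i)=\gamma_i^*(\omega-dd^c\Psi)\ge0$, using invariance of $\omega$. On $D$,
$$N(\omega+dd^c\varphi)=\sum_{i\le m}T_i+(N-m)\,\omega\ \ge0 .$$
So $\varphi$ is continuous with $\omega+dd^c\varphi\ge0$, hence $\omega$-psh.

**Step 3: mass downstairs.** The purpose is to keep all of $\nu(K)$. Expand the cube of the last identity by multilinearity. All mixed products of the $T_i$ and $\omega$ are positive by Lemma 1(c) (for $\omega$ take $f=0$), so on $D$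
$$N^3(\omega+dd^c\varphi)^3\ \ge\ \sum_{i\le m}T_i^3=\sum_{i\le m}\gamma_i^*\nu\ \ge\ \sum_{\gamma\in\Gamma}\gamma^*(\mathbf 1_K\nu),$$
where $\gamma^*\nu(E)=\nu(\gamma E)$. The last inequality holds because $\gamma^*(\mathbf 1_K\nu)$ lives on $\gamma^{-1}K$, which misses $D$ unless $\gamma$ is one of the $\gamma_i$. So the inequality between the two ends holds on all of $\tilde X$.

Choose a Borel set $F$ meeting every orbit exactly once: cover $\tilde X$ by countably many open sets $D_1,D_2,\dots$ with $\gamma D_i\cap D_i=\emptyset$ for $\gamma\ne1$, and let $F=\bigcup_i\big(D_i\setminus\bigcup_{j<i}\Gamma D_j\big)$. Integrating over $F$,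
$$N^3\int_X(\omega+dd^c\varphi)^3\ \ge\ \sum_\gamma\nu(K\cap\gamma F)=\nu(K),$$
since the sets $\gamma F$ partition $\tilde X$. With Step 1 this is (8). $\square$

## 7. The function $\Psi$

From here on $C,C_0,C_1,\dots$ depend only on $\lambda,\mu_1,\mu_2$ and on fixed auxiliary functions; $C$ may change from line to line. Let $M\ge200$ and
$$U=M^{1/\beta},\qquad R=M^2,\qquad c=\frac1{256\,M^{1/2+\beta}\,U\,R^2}\le1. \tag{9}$$
By the normalizations, $dd^cf\le A\omega$ means exactly
$$\sum f_{j\bar k}\xi_j\bar\xi_k\le A\big(v^{-2}|\xi_0|^2+v^{\beta_1}|\xi_1|^2+v^{\beta_2}|\xi_2|^2\big)\quad\text{for all }\xi\in\mathbb C^3 .$$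

**Step 1: three auxiliary functions.** They round corners, take minima, and cut off.

The function $h:\mathbb R\to[0,\infty)$ is smooth, $h=0$ on $(-\infty,1]$, $0\le h''\le1$, $\mathrm{supp}\,h''\subset[1,3]$, $\int h''=1$; this is possible because the interval has length $2$. Then $0\le h'\le1$ and $h'=1$ on $[3,\infty)$. Also $s-3\le h(s)\le s$ for $s\ge0$: the upper bound follows from $h'\le1$ and $h(0)=0$, and the lower bound because $s-h(s)$ is nondecreasing, is constant for $s\ge3$, and is at most $3$ at $s=3$.

The function $G(s,t)=\frac{st}{s+t}$ on $(0,\infty)^2$, extended by $0$ to the boundary of the quadrant, satisfies $\frac12\min(s,t)\le G\le\min(s,t)$. Its derivatives $G_s=(\frac t{s+t})^2$ and $G_t=(\frac s{s+t})^2$ lie in $[0,1]$, and $sG_s+tG_t=G$. Its second derivatives are $G_{ss}=-\frac{2t^2}{(s+t)^3}$, $G_{st}=\frac{2st}{(s+t)^3}$, $G_{tt}=-\frac{2s^2}{(s+t)^3}$. For smooth positive functions $s,t$, writing $\partial_\xi s=\sum s_j\xi_j$, the chain rule gives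
$$\big(G(s,t)\big)_{j\bar k}\xi_j\bar\xi_k=G_s\,s_{j\bar k}\xi_j\bar\xi_k+G_t\,t_{j\bar k}\xi_j\bar\xi_k-\frac2{(s+t)^3}\big|t\,\partial_\xi s-s\,\partial_\xi t\big|^2,$$
so that
$$\big(G(s,t)\big)_{j\bar k}\xi_j\bar\xi_k\le G_s\,s_{j\bar k}\xi_j\bar\xi_k+G_t\,t_{j\bar k}\xi_j\bar\xi_k. \tag{10}$$

The function $\chi\in C_c^\infty(\mathbb C)$ satisfies $0\le\chi\le1$, $\chi=1$ on $|\zeta|\le1$, $\chi=0$ on $|\zeta|\ge2$, and $|\chi_\zeta|,|\chi_{\zeta\bar\zeta}|\le C_0$.

**Step 2: a superharmonic function on $\mathbb H$, cut at a low level.** The purpose is a function of $w$ of height comparable to $M$ with bounded upper Hessian and compact support. Let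
$$b_1(w)=U\,\mathrm{Im}\,\frac{-1}{w+iU}=\frac{U(v+U)}{u^2+(v+U)^2},$$
which is harmonic with $0<b_1<1$, and let $b=G(v,b_1)\le b_1<1$. Both $v$ and $b_1$ are harmonic, so (10) gives $b_{w\bar w}\le0$. The factor $v$ makes $b$ small near the real axis, and $b_1$ makes it small at infinity.

We need the gradient of $b$. We have $|\partial_wv|=\frac12$ and $|\partial_wb_1|=\frac U{2|w+iU|^2}=\frac{b_1}{2(v+U)}\le\frac{b_1}{2v}$. Therefore
$$v|b_w|\le\tfrac12(vG_s+b_1G_t)=\tfrac12b .$$

Let $B_1=h(Mb)$. Then $0\le B_1\le Mb\le M$ and $|(B_1)_w|\le M|b_w|\le\frac{Mb}{2v}\le\frac M{2v}$. Moreover $(B_1)_{w\bar w}=h''(Mb)M^2|b_w|^2+h'(Mb)Mb_{w\bar w}$, where the last term is $\le0$ and $h''(Mb)\ne0$ only if $Mb\le3$; so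
$$(B_1)_{w\bar w}\le h''(Mb)\,\frac{(Mb)^2}{4v^2}\le\tfrac94v^{-2}.$$
On $\mathrm{supp}\,B_1$ we have $b\ge1/M$, hence $v\ge1/M$ and $b_1\ge1/M$. The latter says $u^2+(v+U)^2\le MU(v+U)$, which gives $v+U\le MU$ and $u^2\le MU(v+U)$. So
$$\mathrm{supp}\,B_1\subset\{1/M\le v\le MU,\ |u|\le W(v)\},\qquad W(v):=\sqrt{MU(v+U)}. \tag{11}$$

**Step 3: localization in $z_1$.** The purpose is to make the support compact in $z_1$ as well. Let $B(w,z_1)=B_1(w)\chi(z_1/R)$. On the support, $v\ge1/M$, so $v^{\beta_1}\ge M^{-1}$ (as $\beta_1<1$). The entries of the Hessian of $B$ are bounded as follows.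

* The $w\bar w$-entry is $\chi\,(B_1)_{w\bar w}\le\frac94v^{-2}$.
* The $z_1\bar z_1$-entry is at most $MC_0R^{-2}\le C_0M^2R^{-2}v^{\beta_1}\le C_0v^{\beta_1}$.
* The two cross terms together contribute at most $2\cdot\frac M{2v}\cdot\frac{C_0}R|\xi_0\xi_1|\le\frac{C_0M^{3/2}}R\,(v^{-1}|\xi_0|)(v^{\beta_1/2}|\xi_1|)$. As $M^{3/2}/R=M^{-1/2}\le1$, this is at most $\frac{C_0}2(v^{-2}|\xi_0|^2+v^{\beta_1}|\xi_1|^2)$.

Adding up,
$$dd^cB\le C_1\omega,\qquad C_1=\tfrac94+2C_0 .$$

**Step 4: the tube around $\{z_2=0\}$.** The purpose is a smooth version of the truncated logarithm $r$ of Section 5, with radius adapted to the metric coefficient $v^\beta$ (recall $\beta=\beta_2$). Choose $0<\varepsilon\le\frac1{100}$ with $\log\frac1{2\varepsilon}-3\ge\frac Mc$. Let $x=v^\beta|z_2|^2/c$ and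
$$\rho(w,z_2)=c\,h\Big(\log\frac{1+\varepsilon}{x+\varepsilon}\Big),$$
which is smooth and $\ge0$. Here $h$ rounds the outer corner and $\varepsilon$ does the truncation. Where $\rho>0$, $x+\varepsilon\le(1+\varepsilon)/e$, so $x<1$; hence
$$\mathrm{supp}\,\rho\subset\{|z_2|^2\le c\,v^{-\beta}\}. \tag{12}$$

Now the Hessian. For $z_2\ne0$ let $t=\log x$, $\ell(t)=\log\frac{1+\varepsilon}{e^t+\varepsilon}$, $P(t)=h(\ell(t))$, so $\rho=cP(t)$. Then
$$\ell'=-\frac{e^t}{e^t+\varepsilon}\in(-1,0),\qquad\ell''=-\frac{\varepsilon e^t}{(e^t+\varepsilon)^2}\le0 .$$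
So $P'=h'(\ell)\ell'\in[-1,0]$ and $P''=h''(\ell)\ell'^2+h'(\ell)\ell''\le h''(\ell)\le1$. The quantity $h''(\ell)$ is nonzero only if $\ell\le3$, which gives $x\ge(1+\varepsilon)e^{-3}-\varepsilon\ge e^{-3}-\frac1{100}\ge e^{-4}$. Since $t=\beta\log v+\log|z_2|^2-\log c$, the only nonzero entry of its Hessian is $t_{w\bar w}=-\frac\beta{4v^2}$; also $|t_w|=\frac\beta{2v}$, $|t_{z_2}|=\frac1{|z_2|}$, and $\frac c{|z_2|^2}=\frac{v^\beta}x$. Hence
$$\begin{aligned}\rho_{j\bar k}\xi_j\bar\xi_k&=cP't_{w\bar w}|\xi_0|^2+cP''\,|t_w\xi_0+t_{z_2}\xi_2|^2\\&\le\frac{c\beta}{4v^2}|\xi_0|^2+2c\,\mathbf 1_{x\ge e^{-4}}\Big(\frac{\beta^2}{4v^2}|\xi_0|^2+\frac{|\xi_2|^2}{|z_2|^2}\Big)\le v^{-2}|\xi_0|^2+2e^4v^\beta|\xi_2|^2 ,\end{aligned}$$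
where $c\le1$ and $\beta<\frac12$ were used. By continuity the bound between the two ends also holds at $z_2=0$. So $dd^c\rho\le2e^4\omega$, with a constant that does not depend on $c$, $\varepsilon$ or $M$.

**Step 5: the soft minimum.** The purpose is to combine $B$ and $\rho$. Let $C_2=\max(C_1,2e^4)$, $\kappa=\frac1{2C_2}\le1$, and
$$\Psi=\kappa\,G(B,\rho).$$
By (11), (12) and the cutoff, its support $K$ satisfies
$$K\subset\{1/M\le v\le MU,\ |u|\le W(v),\ |z_1|\le2R,\ |z_2|\le\sqrt c\,v^{-\beta/2}\}, \tag{13}$$
a compact subset of $\tilde X$. Since $0\le G_s,G_t\le1$ inside the quadrant and $G$ is continuous up to its boundary, $G$ is Lipschitz there; as $B,\rho$ are smooth, $\Psi$ is locally Lipschitz with compact support, hence Lipschitz. Also $0\le\Psi\le\kappa B\le M$.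

It remains to check the constraint. For $\delta>0$, $\Psi_\delta=\kappa G(B+\delta,\rho+\delta)$ is smooth, and by (10)
$$dd^c\Psi_\delta\le\kappa\,(G_s\,dd^cB+G_t\,dd^c\rho)\le2\kappa C_2\,\omega=\omega .$$
As $\delta\to0$, $\Psi_\delta\to\Psi$ uniformly, so $\omega-dd^c\Psi\ge0$ as currents.

Thus $\Psi$ satisfies all hypotheses of Lemma 2 except the multiplicity bound, which comes next.

## 8. Overlaps are counted by norms of algebraic integers

**Claim.** There is an integer $N$ with $1\le N\le C\log M$ and $\#\{\gamma\in\Gamma:\gamma x\in K\}\le N$ for all $x\in\tilde X$.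

**Step 1: few values of $k$.** Let $v$ be the imaginary part of the first coordinate of $x$, and suppose $\gamma_{k,a}x\in K$. Then $v'=\lambda^kv\in[1/M,MU]$, an interval of logarithmic length $\log(M^2U)$. So at most $1+\frac{\log(M^2U)}{\log\lambda}$ values of $k$ occur.

**Step 2: one $a$ for each $k$.** The purpose is to show that two translations must coincide. Fix $k$, suppose $\gamma_{k,a}x,\gamma_{k,a'}x\in K$, and put $d=a-a'$. The two points differ by $(\sigma_0,\sigma_1,\sigma_2)(d)$, so (13) gives $|\sigma_0(d)|\le2W(v')$, $|\sigma_1(d)|\le4R$, $|\sigma_2(d)|\le2\sqrt c\,v'^{-\beta/2}$. The norm of $d$ is the product of its five conjugates: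
$$|N_{\mathbb Q(\lambda)/\mathbb Q}(d)|=|\sigma_0(d)|\,|\sigma_1(d)|^2\,|\sigma_2(d)|^2\le128\,cR^2\,W(v')\,v'^{-\beta}. \tag{14}$$
We bound $W(v')v'^{-\beta}$ by $\sqrt2M^{1/2+\beta}U$ in two ranges.

* If $1/M\le v'\le U$, then $W(v')\le\sqrt{2M}\,U$ and $v'^{-\beta}\le M^\beta$, so $W(v')v'^{-\beta}\le\sqrt2M^{1/2+\beta}U$.
* If $U\le v'\le MU$, then $W(v')v'^{-\beta}\le\sqrt{2MU}\,v'^{1/2-\beta}\le\sqrt2(MU)^{1-\beta}\le\sqrt2M^{1/2+\beta}U$. The second inequality uses $\beta<\frac12$ and $v'\le MU$. The last is equivalent to $M^{1/2-2\beta}\le U^\beta$, and $U^\beta=M$.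

With the value of $c$ in (9), (14) gives $|N_{\mathbb Q(\lambda)/\mathbb Q}(d)|\le\frac{128\sqrt2}{256}<1$. But $d\in O$ is an algebraic integer, so its norm is a rational integer; hence the norm is $0$ and $d=0$.

Altogether the count is at most $1+\frac{\log(M^2U)}{\log\lambda}=1+\frac{(2+1/\beta)\log M}{\log\lambda}\le C\log M$. Take $N$ to be the integer part of the middle expression.

## 9. The energy of $\Psi$

**Claim.** $\displaystyle\int_{\tilde X}d\Psi\wedge d^c\Psi\wedge\Theta\ \ge\ C^{-1}M^{1/2-\beta}.$

**Step 1: $B$ is of order $M$ on a large region.** This shows that on this region $\Psi$ contains the tube up to height of order $M$. Let $\Omega=\{|u|\le U,\ 1\le v\le2,\ |z_1|\le R\}$. There $U\le v+U\le2U$, so $b_1\ge\frac{U^2}{U^2+4U^2}=\frac15$ and $b\ge\frac12\min(v,b_1)\ge\frac1{10}$. Since $\chi(z_1/R)=1$, $B=B_1\ge\frac M{10}-3\ge\frac M{20}\ge10$, using $M\ge200$. Also $B\le M$.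

**Step 2: the integral over the $z_2$-plane.** The purpose is to recover the $\pi cM$ of Section 5, up to a constant. Fix $(w,z_1)\in\Omega$. Near such a point $B>0$, so $G(B,\rho)$ is smooth, and for $z_2\neq0$
$$\partial_{z_2}\Psi=\kappa\,G_t(B,\rho)\,\rho_{z_2}=\kappa\Big(\frac B{B+\rho}\Big)^2\frac{cP'(t)}{z_2}.$$
On radial functions $dA(z_2)/|z_2|^2=\pi\,dt$. Restrict to $t\in J=[\log\varepsilon,-4]$ and $\rho\le B$; there $(\frac B{B+\rho})^4\ge\frac1{16}$. So
$$\int_{\mathbb C}|\partial_{z_2}\Psi|^2dA(z_2)\ \ge\ \frac{\pi\kappa^2c^2}{16}\int_{\{t\in J,\ cP(t)\le B\}}P'(t)^2\,dt .$$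
On $J$, $e^t+\varepsilon\le e^{-4}+\frac1{100}\le e^{-3}$, so $\ell\ge3$ and $h'(\ell)=1$, i.e. $P'=\ell'$. Since $e^t\ge\varepsilon$ on $J$, $\frac12\le|P'|\le1$, and hence $P'^2\ge\frac12|P'|$. The function $P$ is decreasing on $J$. At the right end, $P(-4)\le\ell(-4)\le\log\big((1+\varepsilon)e^4\big)\le5$. At the left end, $P(\log\varepsilon)\ge\ell(\log\varepsilon)-3\ge\log\frac1{2\varepsilon}-3\ge\frac Mc\ge\frac Bc$; this is what $\varepsilon$ was chosen for. So on the part of $J$ where $P\le B/c$, $P$ runs from $B/c$ down to $P(-4)\le5$, and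
$$\int_{\{t\in J,\ cP\le B\}}P'^2\,dt\ \ge\ \frac12\Big(\frac Bc-5\Big)\ \ge\ \frac B{4c},$$
because $B/c\ge10$. Therefore
$$\int_{\mathbb C}|\partial_{z_2}\Psi|^2dA(z_2)\ \ge\ \frac{\pi\kappa^2}{64}\,cB\ \ge\ C^{-1}cM .$$

**Step 3: integration over $\Omega$.** Since $-\Psi$ is a Lipschitz $\omega$-psh function, Lemma 1(a) and (6) give
$$d\Psi\wedge d^c\Psi\wedge\Theta\ \ge\ \kappa_1v^{\beta_1-2}|\partial_{z_2}\Psi|^2\,\alpha_0\wedge\alpha_1\wedge\alpha_2 .$$
On $\Omega$, $v^{\beta_1-2}\ge\frac14$; the form $\alpha_0\wedge\alpha_1\wedge\alpha_2$ is $(2/\pi)^3$ times Lebesgue measure; and $\Omega$ has Lebesgue measure $2\pi UR^2$. Integrating over $\Omega\times\mathbb C_{z_2}$ and inserting (9),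
$$\int_{\tilde X}d\Psi\wedge d^c\Psi\wedge\Theta\ \ge\ C^{-1}\,cM\cdot UR^2=\tfrac1{256}\,C^{-1}M^{1/2-\beta},$$
which is the claim.

## 10. Proof of Theorem A: the masses of $\varphi_M$

Lemma 2, with the function $\Psi$ of Section 7, the bound $N\le C\log M$ of Section 8 and the energy bound of Section 9, gives for every $M\ge200$ a continuous $\varphi_M\in\mathrm{PSH}(X,\omega)$ with
$$\int_X(\omega+dd^c\varphi_M)^3\ \ge\ \frac{M^{1/2-\beta}}{C(\log M)^3}\ \xrightarrow[M\to\infty]{}\ +\infty , \tag{15}$$
because $\beta<\frac12$. Moreover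
$$-M\le\varphi_M\le0, \tag{16}$$
since at each point at most $N$ of the terms $\Psi\circ\gamma\in[0,M]$ are nonzero and the sum is divided by $N$. So $\varphi_M$ is bounded and $v_+(\omega)=+\infty$. By the quoted independence of the metric, $v_+(\omega_X)=+\infty$ for every Hermitian metric $\omega_X$ on $X$. $\blacksquare$

## 11. Proof of Theorem B: products with tori, the value of $v_-$, and growth in $M$

**Part (i).** To reach dimension $n\ge3$, let $Y$ be a complex torus of dimension $m=n-3\ge0$ with flat metric $\omega_Y$, and pull the functions $\varphi_M$ back to $X\times Y$. They are bounded and $(\omega+\omega_Y)$-psh. Products of more than three forms coming from $X$, or of more than $m$ factors $\omega_Y$, vanish: for mollified functions this is clear for degree reasons, and it passes to the limit. So only one term of the binomial expansion survives, and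
$$\int_{X\times Y}(\omega+\omega_Y+dd^c\varphi_M)^{3+m}=\binom{3+m}3\int_X(\omega+dd^c\varphi_M)^3\int_Y\omega_Y^m .$$
By (15) the right side is unbounded, so $v_+=+\infty$ on $X\times Y$. For $n\le2$, $v_+<+\infty$ is a quoted fact.

**Part (ii).** By Lemma 1(b) on $Y=X$, every bounded $\varphi\in\mathrm{PSH}(X,\omega)$ satisfies $\int_X(\omega+dd^c\varphi)^3\ge\int_X\omega^3$, with equality for $\varphi=0$. So $v_-(\omega)=\int_X\omega^3>0$.

**Part (iii).** The lower bound is (15) with (16). For the upper bound, the purpose is to estimate the middle expression in (7) by positivity. Let $\varphi\in\mathrm{PSH}(X,\omega)$ with $-M\le\varphi\le0$, and $T=\omega+dd^c\varphi\ge0$. By (6), $T\wedge\Theta$ and $\omega\wedge\Theta$ are positive measures. As $0\le-\varphi\le M$ and $dd^c\varphi=T-\omega$,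
$$-\int_X\varphi\,dd^c\varphi\wedge\Theta=\int_X(-\varphi)\,T\wedge\Theta-\int_X(-\varphi)\,\omega\wedge\Theta\ \le\ M\int_XT\wedge\Theta=M\int_X\omega\wedge\Theta .$$
The last equality holds because $\int_Xdd^c\varphi\wedge\Theta=\int_X\varphi\,dd^c\Theta=0$, from $d\Theta=d^c\Theta=0$. With (7),
$$\int_XT^3\ \le\ \int_X\omega^3+3M\int_X\omega\wedge\Theta\ \le\ C(1+M). \qquad\blacksquare$$
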